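\title{Optimal Chebyshev polynomials on ellipses in all large degrees}

\begin{abstract}
Among polynomials $p$ of degree at most $n$ with $p(c)=1$, where $c$ lies outside a closed ellipse $\mathcal E_r$ with foci $\pm1$, we look for the one with the smallest maximum modulus on $\mathcal E_r$. A natural candidate is the Chebyshev polynomial $T_n$ plus an explicit constant, normalized at $c$. We prove the conjecture that, for every confocal ellipse $\partial\mathcal E_R$ with $R>r$, the candidate is optimal for all $c\in\partial\mathcal E_R$ as soon as $n\ge n_0(r,R)$, and we give an explicit $n_0$. The proof rests on an exact criterion, valid for every $n$, which comes from solving the associated dual moment problem in closed form. We also determine the sharp growth of the least possible $n_0$ as $R\downarrow r$.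
\end{abstract}

\section{The problem and the results}

\subsection{The extremal problem}

Let $\Pi_n$ be the space of complex polynomials of degree at most $n$. For $r>1$ let $\mathcal E_r$ be the closed ellipse with foci $\pm1$ and semi-axes $(r\pm r^{-1})/2$, and put $\|p\|_{\mathcal E_r}=\max_{z\in\mathcal E_r}|p(z)|$. For $c\in\mathbb C\setminus\mathcal E_r$ and $n\ge1$ consider
\begin{equation}\label{eq:problem}
E_n(r,c)=\min_{p\in\Pi_n,\;p(c)=1}\|p\|_{\mathcal E_r}.
\end{equation}
The competitors are the polynomials $1-h$ with $h$ in the $n$-dimensional space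
\[
\mathcal V=\{h\in\Pi_n:\ h(c)=0\}.
\]
A nonzero $h\in\mathcal V$ has the form $(z-c)g$ with $0\ne g\in\Pi_{n-1}$, so it has at most $n-1$ zeros in $\mathcal E_r$. This is Haar's condition. It guarantees that the best uniform approximation on $\mathcal E_r$ of a continuous function (here the constant $1$) by elements of $\mathcal V$ is unique. Hence \eqref{eq:problem} has exactly one solution, which we denote by $p_n(z;r,c)$.

We use the Joukowski coordinates
\[
z(s,t)=\tfrac12\big(s\,e^{it}+s^{-1}e^{-it}\big),\qquad s>1,\ t\in\mathbb R .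
\]
For fixed $s$ the map $t\mapsto z(s,t)$ is a bijection from $\mathbb R/2\pi\mathbb Z$ onto $\partial\mathcal E_s$. Every $c\notin\mathcal E_r$ is $c=z(R,\gamma)$ with a unique $R>r$ and a unique $\gamma\in[0,2\pi)$. The Chebyshev polynomials of the first kind satisfy
\begin{equation}\label{eq:Tk}
2T_k(z(s,t))=s^ke^{ikt}+s^{-k}e^{-ikt}.
\end{equation}

\subsection{The candidate}

On the disc $|z|\le r$ with $|c|=R$ the analogous problem is solved by $(z/c)^n$. Indeed, the maximum principle for $p(z)z^{-n}$ in $|z|\ge r$, including $\infty$, gives $|p(c)|R^{-n}\le r^{-n}\max_{|z|=r}|p|$. On an ellipse the same argument, applied to $p(z)w^{-n}$ with $z=\frac12(w+w^{-1})$ and $|w|\ge r$, gives $E_n(r,c)\ge(r/R)^n$. By \eqref{eq:Tk}, $T_n$ is nearly $\frac12w^n$ there, so one tries $T_n$ plus a constant, normalized at $c$: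
\begin{equation}\label{eq:qn}
q_n(z;c)=\frac{T_n(z)+\alpha_n}{T_n(c)+\alpha_n},\qquad \alpha_n=2i\,\frac{\sin n\gamma}{R^n-R^{-n}} .
\end{equation}
The denominator does not vanish, and $\|q_n(\cdot\,;c)\|_{\mathcal E_r}=(r^n+r^{-n})/(R^n+R^{-n})$; both facts are verified in Section~\ref{sec:confocal}. This $\alpha_n$ is the best constant: it minimizes $\max_{z\in\mathcal E_r}|(T_n(z)+\alpha)/(T_n(c)+\alpha)|$ over $\alpha$ (see Remark~\ref{rem:degree1}). So
\[
(r/R)^n\le E_n(r,c)\le (r/R)^n\,\frac{1+r^{-2n}}{1+R^{-2n}},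
\]
and $q_n$ is optimal up to a factor that tends to $1$ exponentially fast. The question is whether it is \emph{exactly} optimal.

It is known that if $R>r(9r^4-1)/(r^4-1)$, then there is $n_0(r,R)$ with $q_n(z;c)\equiv p_n(z;r,c)$ for $c\in\partial\mathcal E_R$ and $n\ge n_0(r,R)$. This condition forces $R>9r$, so it concerns points $c$ far from $\mathcal E_r$. The conjecture, posed in \cite{OCP}, is that the statement holds for all $R>r>1$. We prove it.

\subsection{Results}

We write $q_n$ and $p_n$ for $q_n(\cdot\,;c)$ and $p_n(\cdot\,;r,c)$.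

\begin{theorem}[the conjecture, with explicit $n_0$]\label{thm:A}
For all $R>r>1$, all $c\in\partial\mathcal E_R$ and all
\[
n\ \ge\ \frac{\log\!\Big(1+\dfrac{2r(r+1)}{(r-1)^3}\Big)}{\log\min\{R/r,\;r\}}
\]
we have $q_n(z;c)\equiv p_n(z;r,c)$.
\end{theorem}

The bound is nonincreasing in $R$, so the same $n_0$ works for every $c$ outside the interior of $\mathcal E_R$. Theorem~\ref{thm:A} follows from a finite criterion valid in every degree. Put
\[
a_l=\frac{R^l+R^{-l}}{r^l+r^{-l}}\quad(l\ge0),\qquad b_l=\frac{R^l-R^{-l}}{r^l-r^{-l}}\quad(l\ge1).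
\]
Let $\varphi\in(-\frac\pi2,\frac\pi2)$ be given by
\begin{equation}\label{eq:phi}
\sin\varphi=\frac{r^n-r^{-n}}{R^n-R^{-n}}\,\sin n\gamma=\frac{\sin n\gamma}{b_n},
\end{equation}
and let $\Theta_n$ be the set of the $2n$ angles $\theta$ modulo $2\pi$ with
\begin{equation}\label{eq:Theta}
e^{in\theta}=\varepsilon\cos\varphi+i\sin\varphi,\qquad \varepsilon=\varepsilon(\theta)\in\{1,-1\}.
\end{equation}

\begin{theorem}[exact criterion]\label{thm:B}
For all $n\ge1$, $R>r>1$ and $c=z(R,\gamma)$ we have $q_n\equiv p_n$ if and only if, for every $\theta\in\Theta_n$,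
\[
\Lambda_\theta:=\varepsilon\Big[a_n\cos n\theta+\cos n\gamma+2\sum_{l=1}^{n-1}\big(a_l\cos((n-l)\gamma)\cos l\theta-b_l\sin((n-l)\gamma)\sin l\theta\big)\Big]\ \ge\ 0 .
\]
\end{theorem}

The last result describes how large $n_0$ must be when $c$ is close to $\mathcal E_r$. Put
\begin{equation}\label{eq:xy}
x_l=\frac1{r^{2l}+1},\qquad y_l=\frac1{r^{2l}-1}\qquad(l\ge1).
\end{equation}

\begin{theorem}[sharp order and constant]\label{thm:C}
Let $N(r,R)$ be the least $n_0\ge1$ such that $q_n\equiv p_n$ for all $n\ge n_0$ and all $c\in\partial\mathcal E_R$. Put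
\[
Z(\gamma,\theta)=1+4\big(1-\cos(\theta-\gamma)\big)\sum_{l\ge1}l\,e^{il\gamma}\big(x_l\cos l\theta+i\,y_l\sin l\theta\big),
\]
\[
K(r)=\max_{\gamma,\theta}\tfrac12\big(|Z-1|+|Z+1|\big).
\]
Then $1<K(r)<\infty$ and
\[
\lim_{R\downarrow r}N(r,R)\,\log(R/r)=\log K(r).
\]
In particular $N(r,R)\sim\dfrac{r\log K(r)}{R-r}\to\infty$ as $R\downarrow r$, so $n_0$ cannot be chosen independent of $R$.
\end{theorem}

\subsection{The method}

Optimality of $q_n$ is equivalent to the existence of nonnegative weights, not all zero and subject to linear equations, on its extremal points, the points where $|q_n|$ attains its maximum on $\mathcal E_r$. There are $2n$ of them, and everything depends on solving the equations explicitly. This is possible because $\alpha_n$ places $c$ in a special position: $c$ is itself an extremal point of $T_n+\alpha_n$, but on its own ellipse $\mathcal E_R$. One identity then describes both sides of the equations, and they decouple into prescribed trigonometric moments (Section~\ref{sec:moments}).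 The moments can be inverted, which gives Theorem~\ref{thm:B} (Section~\ref{sec:criterion}). The sums $\Lambda_\theta$ have large cancelling terms; summing a geometric progression exactly reveals a positive main term of Poisson kernel type (Section~\ref{sec:identity}). A crude estimate of the remaining terms gives Theorem~\ref{thm:A} (Section~\ref{sec:A}), and their asymptotics give Theorem~\ref{thm:C} (Section~\ref{sec:C}).

\section{Degree two by hand}\label{sec:two}

The mechanism is visible for $n=2$ and $c$ on the imaginary axis. Let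
\[
u=\tfrac12(r+r^{-1}),\qquad v=\tfrac12(r-r^{-1}),\qquad u^2=1+v^2,
\]
be the semi-axes of $\mathcal E_r$, and let $c=i\xi$ with $\xi=\frac12(R-R^{-1})>v$, so that $\gamma=\pi/2$. Then $\sin2\gamma=0$, $\alpha_2=0$ and $q_2=T_2/T_2(c)$. By \eqref{eq:Tk},
\[
|T_2(z(r,\theta))|^2=A^2-\sin^22\theta,\qquad A=\tfrac12(r^2+r^{-2}),
\]
so $|q_2|$ is maximal on $\mathcal E_r$ exactly at the four points $\pm u$, where $T_2=A$, and $\pm iv$, where $T_2=-A$.

\emph{A certificate of optimality.} Suppose that there are nonnegative weights $\mu_0$ at each of $u,-u$, and $\mu_+,\mu_-$ at $iv,-iv$, not all zero, with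
\begin{equation}\label{eq:ex}
\mu_0\big(h(u)+h(-u)\big)-\mu_+h(iv)-\mu_-h(-iv)=0\qquad\text{whenever } h\in\Pi_2,\ h(c)=0.
\end{equation}
Let $p\in\Pi_2$ with $p(c)=1$, and apply \eqref{eq:ex} to $h=T_2-T_2(c)p$. The left side of \eqref{eq:ex} has the same value for $T_2(c)p$ as for $T_2$, namely $A(2\mu_0+\mu_++\mu_-)$. Hence $|T_2(c)|\,\|p\|_{\mathcal E_r}\ge A=|T_2(c)|\,\|q_2\|_{\mathcal E_r}$, and $q_2$ is optimal.

\emph{Solving for the weights.} It suffices to test \eqref{eq:ex} on the basis $h=z-i\xi$ and $h=z^2+\xi^2$, which gives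
\[
2\xi\mu_0=(\xi-v)\mu_++(\xi+v)\mu_-,\qquad 2(u^2+\xi^2)\mu_0=(\xi^2-v^2)(\mu_++\mu_-).
\]
Eliminating $\mu_0$ leaves $(\xi-v)(u^2-\xi v)\mu_++(\xi+v)(u^2+\xi v)\mu_-=0$. So the real solutions are the real multiples of
\[
\mu_0=v(\xi^2-v^2),\qquad \mu_+=(\xi+v)(\xi v+u^2),\qquad \mu_-=(\xi-v)(\xi v-u^2).
\]
Since $\mu_0>0$ and $\mu_+>0$ here, nonnegative weights, not all zero, exist precisely when $\xi v\ge u^2=1+v^2$, that is, when $\xi\ge v+1/v$.

\emph{When a weight is negative.} Let $\xi v<u^2$. Choose $\sigma$ with $\xi+v<\sigma<\xi+u^2/\xi$ and put $h=\sigma(iz+\xi)-(z^2+\xi^2)$, so $h(c)=0$. At the four extremal points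
\[
\mathrm{Re}\,\overline{T_2}h=A\big(\sigma\xi-u^2-\xi^2\big),\quad -A(\xi-v)(\sigma-\xi-v),\quad -A(\xi+v)(\sigma-\xi+v)
\]
(at $\pm u$, at $iv$, at $-iv$, respectively), and all these numbers are negative. So for small $\tau>0$ the polynomial $(T_2+\tau h)/T_2(c)$ takes the value $1$ at $c$ and has smaller norm than $q_2$ (the details of this standard step are in Lemma~\ref{lem:weights}).

Thus \emph{for $c=i\xi$, $q_2\equiv p_2$ if and only if $\xi\ge v+1/v$.} Optimality really can fail when $c$ is close to $\mathcal E_r$, and what fails is the sign of one weight, at the extremal point $-iv$ far from $c$. In general there are $2n$ weights to control, and their number grows with $n$.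

\section{The candidate on confocal ellipses}\label{sec:confocal}

Fix $n\ge1$, $R>r>1$ and $c=z(R,\gamma)$. For $s>1$ put
\[
A_s=\tfrac12(s^n+s^{-n}),\qquad B_s=\tfrac12(s^n-s^{-n}),\qquad A_s^2=B_s^2+1 .
\]
Write
\[
P=T_n+\alpha_n=T_n+i\kappa,\qquad \kappa=\frac{\sin n\gamma}{B_R}\in\mathbb R,
\]
so that $q_n=P/P(c)$ once $P(c)\ne0$ is known. We need the products $\overline{P}\,T_k$ at the extremal points and, for the right-hand side of the equations, at $c$. The next lemma treats all of them at once.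

\begin{lemma}\label{lem:confocal}
Let $s>1$ with $|\kappa|B_s\le1$. Then $\max_t|P(z(s,t))|=A_s\sqrt{1+\kappa^2}$, and the maximum is attained exactly at those $t$ for which $\sin nt=\kappa B_s$. For such $t$ and $z=z(s,t)$,
\begin{equation}\label{eq:PT}
2\,\overline{P(z)}\,T_k(z)=A_s\big(g_{n-k}(s,t)-i\kappa\,g_k(s,t)\big),\qquad 0\le k\le n,
\end{equation}
where $g_k(s,t)=s^{n-k}e^{-ikt}+s^{k-n}e^{ikt}$.
\end{lemma}

\begin{proof}
By \eqref{eq:Tk}, $P(z(s,t))=A_s\cos nt+i(B_s\sin nt+\kappa)$. With $\lambda=\sin nt$,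
\[
|P(z(s,t))|^2=A_s^2(1-\lambda^2)+(B_s\lambda+\kappa)^2=A_s^2+\kappa^2+2\kappa B_s\lambda-\lambda^2 .
\]
On $[-1,1]$ this is maximal exactly at $\lambda=\kappa B_s$, with value $A_s^2+\kappa^2+\kappa^2B_s^2=A_s^2(1+\kappa^2)$. Now let $\sin nt=\kappa B_s$. Then $B_s\sin nt+\kappa=\kappa A_s^2$, so $\overline{P(z)}=A_s(\cos nt-i\kappa A_s)$. Insert $\cos nt=e^{-int}+i\kappa B_s$ or $\cos nt=e^{int}-i\kappa B_s$ and use $A_s\mp B_s=s^{\mp n}$:
\[
\overline{P(z)}=A_s\big(e^{-int}-i\kappa s^{-n}\big)=A_s\big(e^{int}-i\kappa s^{n}\big).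
\]
Multiply the term $s^ke^{ikt}$ of $2T_k(z)$ by the first expression and the term $s^{-k}e^{-ikt}$ by the second. The sum is
\[
A_s\big[s^ke^{-i(n-k)t}+s^{-k}e^{i(n-k)t}-i\kappa\big(s^{k-n}e^{ikt}+s^{n-k}e^{-ikt}\big)\big],
\]
which is \eqref{eq:PT}.
\end{proof}

The lemma applies twice.

\emph{At $c$}: with $s=R$ we have $|\kappa|B_R=|\sin n\gamma|\le1$, and $\sin n\gamma=\kappa B_R$ holds by the definition of $\kappa$. So $c$ is a point where $|P|$ attains its maximum over $\mathcal E_R$, and $|P(c)|=A_R\sqrt{1+\kappa^2}\neq0$.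

\emph{On $\partial\mathcal E_r$}: here $R>r$ gives $|\kappa|B_r=|\sin n\gamma|B_r/B_R<1$. The extremal condition $\sin n\theta=\kappa B_r$ is $\sin n\theta=\sin\varphi$ with $\varphi$ from \eqref{eq:phi}, that is, $\theta\in\Theta_n$. Since $\cos\varphi>0$, each sign $\varepsilon$ in \eqref{eq:Theta} gives $n$ angles, spaced by $2\pi/n$, and there are $2n$ distinct points $z_\theta:=z(r,\theta)$, $\theta\in\Theta_n$. As $P$ is not constant, the maximum principle shows that these are exactly the points of $\mathcal E_r$ where $|q_n|=\|q_n\|_{\mathcal E_r}$, and $\|q_n\|_{\mathcal E_r}=A_r/A_R$. We record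
\begin{equation}\label{eq:cosn}
\cos n\theta=\varepsilon\cos\varphi,\qquad \sin n\theta=\sin\varphi=\kappa B_r\qquad(\theta\in\Theta_n).
\end{equation}

\section{Optimality as a moment problem}\label{sec:moments}

\begin{lemma}\label{lem:weights}
$q_n$ is optimal in \eqref{eq:problem} if and only if there are weights $\mu_\theta\ge0$ $(\theta\in\Theta_n)$, not all zero, with
\begin{equation}\label{eq:annih}
\sum_{\theta\in\Theta_n}\mu_\theta\,\overline{P(z_\theta)}\,h(z_\theta)=0\qquad\text{for all }h\in\mathcal V .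
\end{equation}
\end{lemma}

\begin{proof}
Write $q=q_n$ and $\|\cdot\|=\|\cdot\|_{\mathcal E_r}$. Since $P=P(c)q$, we may replace $P$ by $q$ in \eqref{eq:annih}.

Suppose that the weights exist, and let $p\in\Pi_n$, $p(c)=1$. Then $p-q\in\mathcal V$, so $\sum\mu_\theta\,\overline{q(z_\theta)}\,p(z_\theta)=\sum\mu_\theta|q(z_\theta)|^2=\|q\|^2\sum\mu_\theta$. The left side has modulus at most $\|q\|\,\|p\|\sum\mu_\theta$. Hence $\|p\|\ge\|q\|$.

Suppose that no such weights exist, and let $h_1,\dots,h_n$ be a basis of $\mathcal V$. Then $0$ is not in the convex hull of the finitely many vectors $\big(\overline{q(z_\theta)}h_j(z_\theta)\big)_{j}\in\mathbb C^n$. This hull is compact, so a real hyperplane separates it strictly from $0$: there are $\lambda_j\in\mathbb C$ such that $h=\sum\lambda_jh_j\in\mathcal V$ satisfies $\mathrm{Re}\,\overline{q(z_\theta)}h(z_\theta)<0$ for all $\theta\in\Theta_n$. By continuity there are $d>0$ and an open neighborhood $U$ of the extremal points on which $\mathrm{Re}\,\overline qh<-d$.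 On $U\cap\mathcal E_r$,
\[
|q+\tau h|^2=|q|^2+2\tau\,\mathrm{Re}\,\overline qh+\tau^2|h|^2\le\|q\|^2-2\tau d+\tau^2\|h\|^2<\|q\|^2
\]
for small $\tau>0$. On the compact set $\mathcal E_r\setminus U$ we have $\max|q|<\|q\|$, so $|q+\tau h|<\|q\|$ there for small $\tau$. Thus $\|q+\tau h\|<\|q\|$ while $(q+\tau h)(c)=1$, and $q$ is not optimal.
\end{proof}

We solve \eqref{eq:annih} first for \emph{real} weights and look at signs afterwards. Counting equations is instructive: \eqref{eq:annih} consists of $n$ complex, hence $2n$ real, homogeneous equations for $2n$ real unknowns, and one might expect only the zero solution. The position of $c$ makes one of them redundant. The idea is that \eqref{eq:PT} has the same form at the points $z_\theta$ and at $c$. Tested on $T_k$ and on $T_{n-k}$, the equations \eqref{eq:annih} therefore form a $2\times2$ system with determinant $1+\kappa^2\ne0$, and they decouple.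

\begin{proposition}\label{prop:moments}
Real weights $(\mu_\theta)_{\theta\in\Theta_n}$ satisfy \eqref{eq:annih} if and only if, for some $M\in\mathbb R$,
\begin{equation}\label{eq:moments}
\begin{aligned}
\sum_{\theta}\mu_\theta\cos k\theta&=M\,a_{n-k}\cos k\gamma &&(0\le k\le n),\\
\sum_{\theta}\mu_\theta\sin k\theta&=M\,b_{n-k}\sin k\gamma &&(1\le k\le n-1).
\end{aligned}
\end{equation}
In this case $\sum_\theta\mu_\theta=Ma_n$.
\end{proposition}

\begin{proof}
Let $L(h)=\sum_\theta\mu_\theta\overline{P(z_\theta)}h(z_\theta)$ for $h\in\Pi_n$. Since $h-h(c)\in\mathcal V$, $L$ vanishes on $\mathcal V$ if and only if $L(h)=\lambda h(c)$ on $\Pi_n$ for some $\lambda\in\mathbb C$. If this holds, the choice $h=P$ and Lemma~\ref{lem:confocal} give $A_r^2(1+\kappa^2)\sum\mu_\theta=\lambda P(c)$. As $|P(c)|^2=A_R^2(1+\kappa^2)$, this means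
\[
\lambda=\frac{A_r^2}{A_R^2}\Big(\sum_\theta\mu_\theta\Big)\overline{P(c)}=M\,\frac{A_r}{A_R}\,\overline{P(c)},\qquad M:=\frac{A_r}{A_R}\sum_\theta\mu_\theta\in\mathbb R .
\]
So \eqref{eq:annih} holds if and only if $L(T_k)=M\frac{A_r}{A_R}\overline{P(c)}T_k(c)$ for $0\le k\le n$ with some real $M$. Apply \eqref{eq:PT} with $(s,t)=(r,\theta)$ on the left and $(s,t)=(R,\gamma)$ on the right, and divide by $A_r/2$. With
\[
H_k:=\sum_{\theta}\mu_\theta\,g_k(r,\theta)-M\,g_k(R,\gamma)
\]
the equations become $H_{n-k}-i\kappa H_k=0$ for $0\le k\le n$. Using this for $k$ and for $n-k$ we get $H_k=i\kappa H_{n-k}=(i\kappa)^2H_k$, so $(1+\kappa^2)H_k=0$. Since $\kappa$ is real, the equations are equivalent to $H_k=0$ for all $k$, that is,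
\[
\sum_\theta\mu_\theta\big(r^{n-k}e^{-ik\theta}+r^{k-n}e^{ik\theta}\big)=M\big(R^{n-k}e^{-ik\gamma}+R^{k-n}e^{ik\gamma}\big),\qquad 0\le k\le n .
\]
Separate real and imaginary parts. The real part, divided by $r^{n-k}+r^{k-n}$, is the first line of \eqref{eq:moments}. The imaginary part, divided by $-(r^{n-k}-r^{k-n})$, is the second line when $1\le k\le n-1$, and it reads $0=0$ when $k=0$ or $k=n$. The case $k=0$ of the first line is the last claim.
\end{proof}

\section{Solving the moment problem}\label{sec:criterion}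

For given $M$, \eqref{eq:moments} has $(n+1)+(n-1)=2n$ equations for $2n$ unknowns. To recover one weight $\mu_\theta$ from the moments we use a combination of $1,\cos k\theta',\sin k\theta'$ $(1\le k\le n-1)$ and $\cos n\theta'$ that, as a function of $\theta'$, vanishes on $\Theta_n$ except at $\theta'=\theta$. The basic tool, which returns in Section~\ref{sec:identity}, is
\begin{equation}\label{eq:geom}
1+2\sum_{k=1}^{n-1}\zeta^k+\zeta^n=(1+\zeta)\sum_{k=0}^{n-1}\zeta^k=(\zeta^n-1)\frac{\zeta+1}{\zeta-1}\qquad(\zeta\ne1).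
\end{equation}

\begin{lemma}\label{lem:kernel}
For $\theta,\theta'\in\Theta_n$,
\[
\cos n\theta+\cos n\theta'+2\sum_{k=1}^{n-1}\cos\big((n-k)\theta+k\theta'\big)=
\begin{cases}2n\cos n\theta,&\theta=\theta',\\ 0,&\theta\neq\theta'.\end{cases}
\]
\end{lemma}

\begin{proof}
The case $\theta=\theta'$ is clear, because each of the cosines is $\cos n\theta$. Let $\theta\ne\theta'$ and $\zeta=e^{i(\theta'-\theta)}\neq1$. By \eqref{eq:geom} the left side is
\[
\mathrm{Re}\Big[e^{in\theta}\Big(1+2\sum_{k=1}^{n-1}\zeta^k+\zeta^n\Big)\Big]=\mathrm{Re}\Big[\big(e^{in\theta'}-e^{in\theta}\big)\frac{\zeta+1}{\zeta-1}\Big].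
\]
Here $(\zeta+1)/(\zeta-1)=-i\cot\frac{\theta'-\theta}2$ is purely imaginary, and $e^{in\theta'}-e^{in\theta}$ is real because both terms have imaginary part $\sin\varphi$. So the real part is $0$.
\end{proof}

\begin{proposition}\label{prop:solution}
For every $M\in\mathbb R$ the system \eqref{eq:moments} has exactly one real solution, namely
\[
\mu_\theta=\frac{M\,\Lambda_\theta}{2n\cos\varphi}\qquad(\theta\in\Theta_n).
\]
\end{proposition}

\begin{proof}
Fix $\theta\in\Theta_n$. Multiply the identity of Lemma~\ref{lem:kernel} by $\mu_{\theta'}$, sum over $\theta'$, and expand $\cos((n-k)\theta+k\theta')=\cos((n-k)\theta)\cos k\theta'-\sin((n-k)\theta)\sin k\theta'$. This expresses $2n\cos n\theta\,\mu_\theta$ through the moments on the left of \eqref{eq:moments}. Since $\cos n\theta=\varepsilon\cos\varphi\ne0$, the real-linear map $\mathbb R^{2n}\to\mathbb R^{2n}$ from weights to moments is injective, hence bijective, and \eqref{eq:moments} has exactly one solution. For this solution, with $l=n-k$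 and $a_0=1$,
\[
2n\varepsilon\cos\varphi\,\mu_\theta=M\Big[a_n\cos n\theta+\cos n\gamma+2\sum_{l=1}^{n-1}\big(a_l\cos l\theta\cos((n-l)\gamma)-b_l\sin l\theta\sin((n-l)\gamma)\big)\Big].
\]
The right side is $M\varepsilon\Lambda_\theta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If all $\Lambda_\theta\ge0$, take $M=1$ in Proposition~\ref{prop:solution}. The weights are nonnegative, their sum is $a_n>0$, and they satisfy \eqref{eq:annih} by Proposition~\ref{prop:moments}. By Lemma~\ref{lem:weights}, $q_n$ is optimal, and $q_n\equiv p_n$ by uniqueness of the optimal polynomial.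

Conversely, let $q_n\equiv p_n$. Lemma~\ref{lem:weights} gives nonnegative weights, not all zero, with \eqref{eq:annih}. By Proposition~\ref{prop:moments} they solve \eqref{eq:moments} with $M=a_n^{-1}\sum\mu_\theta>0$, and by Proposition~\ref{prop:solution} they equal $M\Lambda_\theta/(2n\cos\varphi)$. Since $\cos\varphi>0$, all $\Lambda_\theta\ge0$.
\end{proof}

\begin{remark}[degree one, and the constant $\alpha_n$]\label{rem:degree1}
For $n=1$, $\Lambda_\theta=\varepsilon(a_1\cos\theta+\cos\gamma)=a_1\cos\varphi+\varepsilon\cos\gamma$. Since $|\sin\varphi|\le|\sin\gamma|$ and $\cos\varphi>0$, we have $\cos\varphi\ge|\cos\gamma|$, and $a_1>1$. So $\Lambda_\theta>0$, and $q_1\equiv p_1$ \emph{for all} $R>r>1$ and all $\gamma$. In particular $(z+\alpha_1)/(c+\alpha_1)$ has the smallest norm among all polynomials $(z+\alpha)/(c+\alpha)$, $\alpha\ne-c$. By \eqref{eq:Tk}, $T_n$ maps $\partial\mathcal E_r$ onto $\partial\mathcal E_{r^n}$ and $z(R,\gamma)$ to $z(R^n,n\gamma)$. By the maximum principle all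 norms may be taken over the boundary. So the case $n=1$ with $r^n,R^n,n\gamma$ in place of $r,R,\gamma$ shows that $\alpha_n$ is the best constant in degree $n$.
\end{remark}

\begin{remark}[degree two again]
For $n=2$, $\gamma=\pi/2$ we have $\varphi=0$ and $\Theta_2=\{0,\pi,\pm\frac\pi2\}$. The numbers $\Lambda_\theta$ are $a_2-1>0$ at $\theta=0,\pi$ and $a_2+1\pm2b_1$ at $\theta=\pm\frac\pi2$. In the notation of Section~\ref{sec:two}, $a_2=\frac{1+2\xi^2}{1+2v^2}$ and $b_1=\frac\xi v$, so
\[
\Lambda_{-\pi/2}=a_2+1-2b_1=\frac{2(\xi-v)(\xi v-u^2)}{v(1+2v^2)},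
\]
in agreement with the weight $\mu_-$ found there.
\end{remark}

\section{A closed form with a positive main term}\label{sec:identity}

Put
\[
\eta=\log r>0,\qquad \delta=\log(R/r)>0 .
\]
The terms of $\Lambda_\theta$ have size up to order $e^{n\delta}$ and oscillating signs, so termwise estimates are useless. But $a_l$ and $b_l$ agree with $e^{l\delta}$ up to a relative error of order $r^{-2l}$. If they were equal to $e^{l\delta}$, the sum would be a geometric progression, which \eqref{eq:geom} evaluates exactly. We therefore split off this part. Since $a_l=\cosh l(\eta+\delta)/\cosh l\eta$ and $b_l=\sinh l(\eta+\delta)/\sinh l\eta$, the addition theorems give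
\[
e^{l\delta}\cosh l\eta-\cosh l(\eta+\delta)=e^{-l\eta}\sinh l\delta=\sinh l(\eta+\delta)-e^{l\delta}\sinh l\eta .
\]
Dividing by $\cosh l\eta$ and $\sinh l\eta$, respectively, and recalling \eqref{eq:xy}, we obtain
\begin{equation}\label{eq:ab}
a_l=e^{l\delta}-2x_l\sinh l\delta,\qquad b_l=e^{l\delta}+2y_l\sinh l\delta .
\end{equation}

\begin{proposition}\label{prop:identity}
For $\theta\in\Theta_n$ and $\omega=\theta-\gamma$,
\begin{equation}\label{eq:identity}
\begin{aligned}
(\cosh\delta-\cos\omega)\Lambda_\theta={}&(e^{n\delta}\cos\varphi-\varepsilon\cos n\gamma)\sinh\delta-2\varepsilon y_n\sinh(n\delta)\sin\varphi\sin\omega\\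
&-(\cosh\delta-\cos\omega)\Big[2x_n\sinh(n\delta)\cos\varphi\\
&\quad+4\varepsilon\sum_{l=1}^{n-1}\sinh(l\delta)\big(x_l\cos((n-l)\gamma)\cos l\theta+y_l\sin((n-l)\gamma)\sin l\theta\big)\Big].
\end{aligned}
\end{equation}
\end{proposition}

\begin{proof}
Insert \eqref{eq:ab} into the bracket defining $\Lambda_\theta$. The terms with $x_l$ and $y_l$ give, after multiplication by $\varepsilon$ and with $\varepsilon\cos n\theta=\cos\varphi$, exactly minus the bracket in \eqref{eq:identity}. The terms with $e^{l\delta}$ are, with $\zeta=e^{\delta+i\omega}$,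
\[
e^{n\delta}\cos n\theta+\cos n\gamma+2\sum_{l=1}^{n-1}e^{l\delta}\cos\big((n-l)\gamma+l\theta\big)
=\mathrm{Re}\Big[e^{in\gamma}\Big(1+2\sum_{l=1}^{n-1}\zeta^l+\zeta^n\Big)\Big].
\]
By \eqref{eq:geom} this equals $\mathrm{Re}\big[W\frac{\zeta+1}{\zeta-1}\big]$ with $W=e^{in\gamma}(\zeta^n-1)=e^{n\delta}e^{in\theta}-e^{in\gamma}$. Moreover
\[
\frac{\zeta+1}{\zeta-1}=\frac{(\zeta+1)(\overline\zeta-1)}{|\zeta-1|^2}=\frac{e^{2\delta}-1-2ie^\delta\sin\omega}{e^{2\delta}+1-2e^\delta\cos\omega}=\frac{\sinh\delta-i\sin\omega}{\cosh\delta-\cos\omega}.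
\]
So $(\cosh\delta-\cos\omega)$ times the $e^{l\delta}$-part is $\mathrm{Re}\,W\sinh\delta+\mathrm{Im}\,W\sin\omega$. Here $\mathrm{Re}\,W=\varepsilon e^{n\delta}\cos\varphi-\cos n\gamma$. By \eqref{eq:cosn}, \eqref{eq:phi} and \eqref{eq:ab},
\[
\mathrm{Im}\,W=e^{n\delta}\sin\varphi-\sin n\gamma=(e^{n\delta}-b_n)\sin\varphi=-2y_n\sinh(n\delta)\sin\varphi .
\]
Multiplication by $\varepsilon$ gives \eqref{eq:identity}.
\end{proof}

Two features make \eqref{eq:identity} useful. First, without the terms carrying $x_l$ or $y_l$ it would say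
\[
\Lambda_\theta=(e^{n\delta}\cos\varphi-\varepsilon\cos n\gamma)\,\frac{\sinh\delta}{\cosh\delta-\cos\omega},
\]
a positive number (see \eqref{eq:main} below) times the Poisson kernel. Second, the conjugate kernel $\sin\omega/(\cosh\delta-\cos\omega)$ would be dangerous near $\omega=0$ for small $\delta$, but its factor $\mathrm{Im}\,W$ is small, because \eqref{eq:phi} couples the extremal points to $c$: since $2\sinh n\delta\le e^{n\delta}\le b_n$, we have $|\mathrm{Im}\,W|\le y_n$. The Poisson kernel is smallest at $\omega=\pi$, where it equals $\tanh(\delta/2)$, about $\delta/2$ for small $\delta$. The correction terms also contain a factor of order $\delta$, from $\sinh l\delta$. So what decides is whether $e^{n\delta}-1$ exceeds a constant. This explains the shape of Theorem~\ref{thm:A} and the scale $n\asymp1/\delta$ in Theorem~\ref{thm:C}.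

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

We bound the main term in \eqref{eq:identity} from below by $(e^{n\delta}-1)\sinh\delta$ and the remaining terms from above. The following elementary inequality is used here and in Section~\ref{sec:C}: for $E>K\ge1$ and $|\lambda|\le1$,
\begin{equation}\label{eq:sqrt}
\sqrt{E^2-\lambda^2}-\sqrt{K^2-\lambda^2}=\frac{E^2-K^2}{\sqrt{E^2-\lambda^2}+\sqrt{K^2-\lambda^2}}\ \ge\ E-K .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The main term.} By \eqref{eq:phi},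
\begin{equation}\label{eq:ecos}
e^{n\delta}\cos\varphi=\sqrt{e^{2n\delta}-(e^{n\delta}/b_n)^2\sin^2n\gamma},
\end{equation}
and $b_n\ge e^{n\delta}$ by \eqref{eq:ab}. Since $\varepsilon\cos n\gamma\le\sqrt{1-\sin^2n\gamma}$, \eqref{eq:sqrt} with $E=e^{n\delta}$, $K=1$ gives
\begin{equation}\label{eq:main}
e^{n\delta}\cos\varphi-\varepsilon\cos n\gamma\ \ge\ e^{n\delta}-1 .
\end{equation}

\emph{The correction terms.} Since $0<x_l<y_l$ and $|\cos s\cos t|+|\sin s\sin t|\le1$, each parenthesis in the sum of \eqref{eq:identity} is at most $y_l$ in modulus. Also $\cosh\delta-\cos\omega\le\cosh\delta+1$ and $2\le\cosh\delta+1$. Hence all terms on the right of \eqref{eq:identity} other than the first are together at most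
\[
(\cosh\delta+1)\Big[y_n\sinh n\delta+2y_n\sinh n\delta+4\sum_{l=1}^{n-1}y_l\sinh l\delta\Big]\le4(\cosh\delta+1)\sum_{l=1}^{n}y_l\sinh l\delta
\]
in modulus. As $(\cosh\delta+1)/\sinh\delta=\coth(\delta/2)$, all $\Lambda_\theta$ are positive, for every $\gamma$, whenever
\begin{equation}\label{eq:suff}
e^{n\delta}-1>4\coth(\tfrac\delta2)\sum_{l=1}^n\frac{\sinh l\delta}{r^{2l}-1}.
\end{equation}
This is a condition on $r,\delta,n$ only. Put $C=\dfrac{2r(r+1)}{(r-1)^3}$.

\emph{Case $\delta\le\eta$, that is, $R\le r^2$.} We have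
\begin{equation}\label{eq:sinhbound}
\frac{\sinh l\delta}{\sinh\delta}=\sum_{j=0}^{l-1}e^{(l-1-2j)\delta}\le l\,e^{(l-1)\delta},\qquad \frac1{r^{2l}-1}\le\frac{r^{-2l}}{1-r^{-2}} .
\end{equation}
Further $\coth(\frac\delta2)\sinh\delta=1+\cosh\delta\le1+\cosh\eta=\frac{(r+1)^2}{2r}$, and $e^\delta\le r$ gives $1-e^\delta r^{-2}\ge(r-1)/r$. Hence, with $\sum_{l\ge1}lX^{l-1}=(1-X)^{-2}$ for $X=e^\delta r^{-2}<1$, the right side of \eqref{eq:suff} is
\[
<\frac{4(1+\cosh\delta)}{(r^2-1)(1-e^\delta r^{-2})^2}\le4\cdot\frac{(r+1)^2}{2r}\cdot\frac{r^2}{(r^2-1)(r-1)^2}=C .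
\]
So \eqref{eq:suff} holds whenever $e^{n\delta}\ge1+C$, that is, $n\ge\log(1+C)/\log(R/r)$.

\emph{Case $\delta\ge\eta$.} Here the series argument is lost once $R\ge r^3$, since then $e^\delta r^{-2}\ge1$. Instead we show that \eqref{eq:suff} becomes weaker as $\delta$ grows. Write it as
\[
4\coth(\tfrac\delta2)\sum_{l=1}^ny_l\,\frac{\sinh l\delta}{e^{n\delta}-1}<1,\qquad \frac{\sinh l\delta}{e^{n\delta}-1}=\frac{\sinh l\delta}{\sinh n\delta}\cdot\frac{1+e^{-n\delta}}2 ,
\]
where the last identity follows from $\sinh n\delta=\frac12(e^{n\delta}-1)(1+e^{-n\delta})$. The factors $\coth(\delta/2)$ and $1+e^{-n\delta}$ decrease in $\delta$. The logarithmic derivative of $\sinh l\delta/\sinh n\delta$ is $l\coth l\delta-n\coth n\delta\le0$ for $l\le n$, because $t\coth t$ is increasing on $(0,\infty)$: its derivative is $(\sinh t\cosh t-t)/\sinh^2t=(\frac12\sinh2t-t)/\sinh^2t>0$. So \eqref{eq:suff} for $\delta=\eta$ implies \eqref{eq:suff} for all $\delta\ge\eta$ with the same $r,n$. By the first case it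 holds for $\delta=\eta$ when $n\ge\log(1+C)/\log r$.

In both cases all $\Lambda_\theta$ are positive for every $c\in\partial\mathcal E_R$ if $n\ge\log(1+C)/\log\min\{R/r,r\}$, and Theorem~\ref{thm:B} gives $q_n\equiv p_n$.
\end{proof}

The constant $C$ blows up as $r\downarrow1$. Some deterioration is real: in Section~\ref{sec:two}, for fixed $c=i\xi$, the condition $\xi\ge v+1/v$ for optimality in degree two fails once $r$ is close to $1$.

\section{Proof of Theorem~\ref{thm:C}}\label{sec:C}

Fix $r$ and let $R\downarrow r$, that is, $\delta\downarrow0$. The plan is as follows. After division by $\sinh\delta$, \eqref{eq:identity} has a limit form that involves only $e^{n\delta}$, $n\gamma$, $\gamma$ and $\theta$ (Lemma~\ref{lem:asym}). For large $n$ the last three can be prescribed almost independently. Positivity for all of them turns out to mean that all values of $Z$ lie in the ellipse with foci $\pm1$ and major semi-axis $e^{n\delta}$ (Lemma~\ref{lem:support}). This happens as soon as $e^{n\delta}$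 exceeds $K(r)$.

By \eqref{eq:sinhbound}, $\sum_l l\,y_l<\infty$, and $x_l<y_l$. So the series
\[
\Psi(\gamma,\theta)=\sum_{l\ge1}l\,e^{il\gamma}\big(x_l\cos l\theta+i\,y_l\sin l\theta\big)
\]
converges uniformly, $Z=1+4(1-\cos(\theta-\gamma))\Psi$ is continuous on the torus, and the maximum $K(r)$ is attained and finite. Moreover $\frac12(|Z-1|+|Z+1|)\ge|Z|\ge\mathrm{Re}\,Z$, and $\mathrm{Re}\,\Psi(0,0)=\sum_l l\,x_l>0$ implies $\mathrm{Re}\,Z(0,\theta)=1+4(1-\cos\theta)\,\mathrm{Re}\,\Psi(0,\theta)>1$ for small $\theta\ne0$. So $K(r)>1$.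

\begin{lemma}\label{lem:asym}
Let $\beta=n\gamma$. As $\delta\to0$ and $n\to\infty$, uniformly in $\gamma$ and $\theta\in\Theta_n$,
\begin{equation}\label{eq:asym}
\frac{(\cosh\delta-\cos\omega)\Lambda_\theta}{\sinh\delta}=\sqrt{e^{2n\delta}-\sin^2\beta}-\varepsilon\,\mathrm{Re}\big(e^{-i\beta}Z(\gamma,\theta)\big)+o(1).
\end{equation}
No relation between $\delta$ and $n$ is assumed: the error is small as soon as $\delta$ is small and $n$ is large.
\end{lemma}

\begin{proof}
Divide \eqref{eq:identity} by $\sinh\delta$ and let $0<\delta\le\eta$. By \eqref{eq:sinhbound} and $e^\delta\le r$,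
\begin{equation}\label{eq:dom}
\frac{\sinh l\delta}{\sinh\delta}\,y_l\le l\,r^{l-1}y_l\le\frac{l\,r^{-l-1}}{1-r^{-2}},
\end{equation}
which is summable in $l$ and independent of $\delta$.

\emph{Terms with index $n$.} The terms containing $x_n$ or $y_n$ are bounded by a constant times $\frac{\sinh n\delta}{\sinh\delta}y_n$, which tends to $0$ as $n\to\infty$ by \eqref{eq:dom}.

\emph{The sum over $l<n$.} Replacing $\cosh\delta-\cos\omega$ by $1-\cos\omega$ costs at most $4(\cosh\delta-1)\sum_l\frac{\sinh l\delta}{\sinh\delta}y_l=O(\cosh\delta-1)$. Replacing then $\frac{\sinh l\delta}{\sinh\delta}$ by $l$ and extending the sum to all $l\ge1$ costs at most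
\[
8\sum_{l\ge1}\Big|\frac{\sinh l\delta}{\sinh\delta}-l\Big|y_l+8\sum_{l\ge n}l\,y_l ,
\]
where the first sum tends to $0$ as $\delta\to0$ by dominated convergence and the second as $n\to\infty$. What is left is $-4\varepsilon(1-\cos\omega)$ times
\[
\sum_{l\ge1}l\big(x_l\cos(\beta-l\gamma)\cos l\theta+y_l\sin(\beta-l\gamma)\sin l\theta\big)=\mathrm{Re}\big(e^{-i\beta}\Psi(\gamma,\theta)\big),
\]
because $\mathrm{Re}[e^{-i(\beta-l\gamma)}(x+iy)]=x\cos(\beta-l\gamma)+y\sin(\beta-l\gamma)$ for real $x,y$. Together with the term $-\varepsilon\cos n\gamma=-\varepsilon\,\mathrm{Re}\,e^{-i\beta}$ this is $-\varepsilon\,\mathrm{Re}(e^{-i\beta}Z)$.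

\emph{The term $e^{n\delta}\cos\varphi$.} By \eqref{eq:ab}, $1\le b_ne^{-n\delta}=1+y_n(1-e^{-2n\delta})\le1+y_n$. By \eqref{eq:ecos} and $|\sqrt X-\sqrt Y|\le\sqrt{|X-Y|}$,
\[
\Big|e^{n\delta}\cos\varphi-\sqrt{e^{2n\delta}-\sin^2\beta}\Big|\le\sqrt{1-(1+y_n)^{-2}}\to0 .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:support}
Let $E>1$ and $Z_0\in\mathbb C$. Then $\mathrm{Re}(e^{-i\beta}Z_0)\le\sqrt{E^2-\sin^2\beta}$ for all real $\beta$ if and only if $\frac12(|Z_0-1|+|Z_0+1|)\le E$.
\end{lemma}

\begin{proof}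
The points $Z_0$ with $\frac12(|Z_0-1|+|Z_0+1|)\le E$ form the closed ellipse with foci $\pm1$ and semi-axes $E$ and $\sqrt{E^2-1}$. The maximum of $\mathrm{Re}(e^{-i\beta}\,\cdot\,)$ over it (its support function in direction $e^{i\beta}$) is $\sqrt{E^2\cos^2\beta+(E^2-1)\sin^2\beta}=\sqrt{E^2-\sin^2\beta}$. A compact convex set is the intersection of its supporting half-planes.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Write $K=K(r)$; we have seen that $1<K<\infty$. By Theorem~\ref{thm:A}, $N(r,R)$ is finite.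

\emph{Upper bound.} Let $x>\log K$, let $n\ge x/\delta$ and put $E=e^{n\delta}\ge e^x>K$. Every $Z(\gamma,\theta)$ satisfies $\frac12(|Z-1|+|Z+1|)\le K$. So Lemma~\ref{lem:support} with $K$ in place of $E$, used at $\beta$ if $\varepsilon=1$ and at $\beta+\pi$ if $\varepsilon=-1$, gives $\varepsilon\,\mathrm{Re}(e^{-i\beta}Z)\le\sqrt{K^2-\sin^2\beta}$. By \eqref{eq:sqrt}, the right side of \eqref{eq:asym} is at least
\[
\sqrt{E^2-\sin^2\beta}-\sqrt{K^2-\sin^2\beta}+o(1)\ge E-K+o(1)\ge e^x-K+o(1).
\]
Since $n\ge x/\delta\to\infty$ as $\delta\to0$, the error is uniformly small, and for all small $\delta$ the right side is positive for all $n\ge x/\delta$, all $\gamma$ and all $\theta\in\Theta_n$. By Theorem~\ref{thm:B}, $N(r,R)\le\lceil x/\delta\rceil$ for small $\delta$. So $\limsup_{\delta\to0}\delta N(r,R)\le x$.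

\emph{Lower bound.} Let $0<x<\log K$. Let $(\gamma_*,\theta_*)$ be a maximizer in the definition of $K$, and $Z_*=Z(\gamma_*,\theta_*)$. Since $\frac12(|Z_*-1|+|Z_*+1|)=K>e^x>1$, Lemma~\ref{lem:support} with $E=e^x$ gives $\beta_*$ with
\[
\mathrm{Re}(e^{-i\beta_*}Z_*)>\sqrt{e^{2x}-\sin^2\beta_*}.
\]
Take $n=\lceil x/\delta\rceil$, so $n\to\infty$ and $n\delta\to x$ as $\delta\to0$. The solutions $\gamma$ of $n\gamma\equiv\beta_*$ (mod $2\pi$) are spaced by $2\pi/n$, so there is one, $\gamma_n$, with $|\gamma_n-\gamma_*|\le\pi/n$ modulo $2\pi$. For $c=z(R,\gamma_n)$ the angles $\theta\in\Theta_n$ with $\varepsilon=1$ are also spaced by $2\pi/n$, so there is one, $\theta_n$, with $|\theta_n-\theta_*|\le\pi/n$ modulo $2\pi$. By continuity of $Z$, the right side of \eqref{eq:asym} at $(\gamma_n,\theta_n)$ tends to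
\[
\sqrt{e^{2x}-\sin^2\beta_*}-\mathrm{Re}(e^{-i\beta_*}Z_*)<0 .
\]
So $\Lambda_{\theta_n}<0$ for small $\delta$, and $q_n\not\equiv p_n$ for $c=z(R,\gamma_n)$ by Theorem~\ref{thm:B}. Hence $N(r,R)>n\ge x/\delta$ for small $\delta$, and $\liminf_{\delta\to0}\delta N(r,R)\ge x$.

Letting $x\to\log K$ from both sides gives $\lim_{R\downarrow r}N(r,R)\log(R/r)=\log K(r)$. Since $\log(R/r)\sim(R-r)/r$ as $R\downarrow r$ and $\log K(r)>0$, also $N(r,R)\sim r\log K(r)/(R-r)\to\infty$.
\end{proof}

\begin{thebibliography}{9}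
\bibitem{OCP} \emph{Optimal Chebyshev Polynomials on Ellipses in the Complex Plane}, \texttt{https://core.ac.uk/download/pdf/42815547.pdf}.
\end{thebibliography}
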